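\title{Spectrum minimality of weakly mixing bounded rank one constructions}

\begin{abstract}
We prove that for every weakly mixing rank one transformation obtained by cutting and stacking with bounded parameters, all symmetric tensor powers of the Koopman operator have simple spectrum. For such constructions we also show that total ergodicity, weak mixing, simplicity of the symmetric square and simplicity of all symmetric powers are equivalent, and we compute the spectral multiplicities of the Cartesian powers. The proof uses weak limits of powers of the Koopman operator. They are generating functions of return times, their logarithms span an infinite-dimensional space, and this forces the product of $n$ typical points of the spectrum to determine the points up to order.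
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{transformation} is an invertible measure-preserving map $T$ of a standard probability space $(X,\mathcal B,\mu)$. Its Koopman operator $\widehat Tf=f\circ T$ is unitary on $L_2(X,\mu)$ and preserves the space $H=L_2^0(X,\mu)$ of functions with zero mean; unless $L_2(X)$ is mentioned, $\widehat T$ acts on $H$. The tensor power $H^{\otimes n}$ is a subspace of $L_2(X^n,\mu^n)$, and $\widehat T^{\otimes n}$ acts on it as the Koopman operator of $T^{\times n}=T\times\dots\times T$. Let $H^{\odot n}\subset H^{\otimes n}$ be the subspace of symmetric functions and $\widehat T^{\odot n}$ the restriction of $\widehat T^{\otimes n}$ to it; $\widehat T^{\odot 0}$ is the identity of $H^{\odot0}=\mathbb C$. A unitary operator $U$ has \emph{simple spectrum} if it has a cyclic vector, that is, a vector $v$ such that the $U^mv$, $m\in\mathbb Z$, span a dense subspace. The transformation $T$ is \emph{weakly mixing} if $\widehat T$ has no eigenvector in $H$, and \emph{totally ergodic} if $T^q$ is ergodic for every $q\ge1$. We say that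 $T$ has the \emph{spectrum minimality property} (MS) if $\widehat T^{\odot n}$ has simple spectrum for every $n\ge1$.

To see what (MS) measures, suppose that $T$ is weakly mixing and $\widehat T$ has simple spectrum. Then $\widehat T$ is multiplication by $z$ on $L_2(\mathbb T,\sigma)$ for a measure $\sigma$ without atoms on the unit circle $\mathbb T$, and $\widehat T^{\otimes n}$ is multiplication by $z_1\cdots z_n$ on $L_2(\mathbb T^n,\sigma^n)$. A permutation of the coordinates does not change the product, and for this reason $\widehat T^{\otimes n}$ is always a sum of $n!$ copies of $\widehat T^{\odot n}$ (Lemma~\ref{lem:copies}). So (MS) says that the multiplicity of each $\widehat T^{\otimes n}$ takes its least possible value $n!$. Equivalently (Lemma~\ref{lem:criterion}), for $\sigma^n$-typical points the product $z_1\cdots z_n$ carries all the information about the unordered tuple $\{z_1,\dots,z_n\}$. This is a strong thinness condition on $\sigma$. For Lebesgue measure it fails badly: the functions $(z_1z_2)^m(z_1^c+z_2^c)$, $m\in\mathbb Z$, $c\ge0$, are pairwise orthogonal, so multiplication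 by $z_1z_2$ on symmetric functions contains infinitely many copies of the bilateral shift, one for each $c$.

\emph{Rank one constructions.} Start from a tower consisting of one interval, of height $h_1=1$. At step $j$ we are given an integer $r_j\ge2$ and nonnegative integers $s_j(1),\dots,s_j(r_j)$. Cut the tower of height $h_j$ into $r_j$ columns of equal width, put $s_j(i)$ new intervals (\emph{spacers}) of the same width on top of the $i$-th column, and stack each column with its spacers on top of the previous one. The new tower has height
$$h_{j+1}=r_jh_j+\sum_{i=1}^{r_j}s_j(i).$$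
The map $T$ sends each level of a tower, except the top one, linearly onto the level directly above it; in the limit $T$ is defined almost everywhere on the union $X$ of all intervals used. The construction is \emph{bounded} if $\sup_jr_j<\infty$ and $\sup_{j,i}s_j(i)<\infty$. Put
$$\beta=\max\Big(1,\sup_{j,i}s_j(i)\Big).$$
At step $j$ the length of the tower grows by a factor at most $1+\beta/h_j$, and $h_j\ge2^{j-1}$, so $X$ has finite length; we normalize it to a probability measure $\mu$.

Every rank one construction has simple spectrum (Lemma~\ref{lem:rankone}), which is the case $n=1$ of (MS). The following question is posed in \cite{rankone}: \emph{does every weakly mixing bounded construction have property} (MS)? There is a reason to expect that it does. A point of the base of tower $j$ returns to the base after $h_j+\xi$ steps, where the delay $\xi$ is a small random number of spacers. Hence $\widehat T^{-h_j}$ is weakly close to the average $P(\widehat T)$, $P(z)=\mathbf Ez^\xi$, and along the same times the powers of $z_1\cdots z_n$ are close to $P(z_1)\cdots P(z_n)$. So this last function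 is a function of the product $z_1\cdots z_n$ almost everywhere. There is also a reason for doubt: each such limit gives at most two real numbers, a point of $\mathbb T^n$ has $n$ real coordinates, and with a bounded supply of parameters the limits might all be products of powers of finitely many functions. The answer is yes.

\begin{theorem}\label{thm:main}
If $T$ is a weakly mixing bounded construction, then $\widehat T^{\odot n}$ has simple spectrum for every $n\ge1$.
\end{theorem}

\begin{theorem}\label{thm:equiv}
For a bounded construction $T$ the following are equivalent: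
\begin{itemize}
\item[(a)] $T$ is totally ergodic;
\item[(b)] $T$ is weakly mixing;
\item[(c)] $\widehat T^{\odot2}$ has simple spectrum;
\item[(d)] $T$ has property \textup{(MS)};
\item[(e)] $\bigoplus_{n\ge0}\widehat T^{\odot n}$ has simple spectrum.
\end{itemize}
Under these conditions $\widehat T^{\otimes n}$ on $H^{\otimes n}$ has homogeneous spectrum of multiplicity $n!$, and the set of spectral multiplicities of $T^{\times n}$ on $L_2^0(X^n)$ is $\{n!/(n-k)!:1\le k\le n\}$.
\end{theorem}

Section~\ref{sec:spectral} reduces simplicity of $\widehat T^{\odot n}$ to a separation property of weak limits, and Section~\ref{sec:return} computes the limits. In Section~\ref{sec:example} the whole argument is carried out by hand for one construction. Sections~\ref{sec:logs}--\ref{sec:separation} prove Theorem~\ref{thm:main}, and Section~\ref{sec:equiv} proves Theorem~\ref{thm:equiv}.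

\section{Products of spectral points and weak limits}\label{sec:spectral}

Throughout, $\mathbb T=\{|z|=1\}$ and $D_R=\{|z|<R\}$. Measures on $\mathbb T$ are finite Borel measures; a measure is \emph{continuous} if it has no atoms; $\lambda_\omega$ is the image of $\lambda$ under $z\mapsto\omega z$. We recall the facts of spectral theory that we use.

\begin{itemize}
\item[(S1)] A unitary operator on a separable Hilbert space is unitarily equivalent to the direct sum over $m\in\{1,2,\dots,\infty\}$ of $m$ copies of multiplication by $z$ on $L_2(\mathbb T,\lambda_m)$, where the measures $\lambda_m$ are pairwise singular and are determined up to equivalence. The numbers $m$ with $\lambda_m\ne0$ are the \emph{spectral multiplicities}; the spectrum is \emph{homogeneous of multiplicity $m$} if $m$ is the only one, and it is simple exactly when no multiplicity other than $1$ occurs.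
\item[(S2)] Laurent polynomials are dense in $L_2(\mathbb T,\lambda)$. If $U$ has simple spectrum, so does its restriction to a reducing subspace (project the cyclic vector). If $\lambda_0,\lambda_1,\dots$ are pairwise singular probability measures, the sum of the multiplications by $z$ on the $L_2(\lambda_n)$ is multiplication by $z$ on $L_2(\sum_n2^{-n-1}\lambda_n)$, so it has simple spectrum.
\item[(S3)] Let $\lambda$ be a finite measure on any space. For a bounded sequence $\phi_\nu$ in $L^\infty(\lambda)$ the following are equivalent: $\phi_\nu\to\phi$ weak* (tested against $L^1(\lambda)$, or against any subset with dense span); $\phi_\nu\to\phi$ weakly in $L_2(\lambda)$; the multiplication operators converge weakly on $L_2(\lambda)$.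
\item[(S4)] If $\phi_\nu\to\phi$ weak* in $L^\infty(\lambda_1)$, $\phi_\nu\to\tilde\phi$ weak* in $L^\infty(\lambda_2)$, and $\lambda\ll\lambda_1$, $\lambda\ll\lambda_2$, then $\phi=\tilde\phi$ $\lambda$-a.e. Indeed, $\chi\mapsto\chi\,d\lambda/d\lambda_i$ embeds $L^1(\lambda)$ in $L^1(\lambda_i)$, so both $\phi$ and $\tilde\phi$ are weak* limits in $L^\infty(\lambda)$. If $\lambda_1,\lambda_2$ are not mutually singular, such a $\lambda\ne0$ exists.
\end{itemize}

Let $T$ be a bounded construction and $B_j$ the base of the tower of height $h_j$.

\begin{lemma}\label{lem:rankone}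
$\widehat T$ has simple spectrum on $L_2(X)$ and on $H$, and $T$ is ergodic.
\end{lemma}

\begin{proof}
Let $Z_j$ be the cyclic space of $1_{B_j}$; it contains the indicators $\widehat T^{-i}1_{B_j}$ of all levels $T^iB_j$ of tower $j$. Since $B_j$ is a union of levels of tower $j+1$, we have $Z_j\subset Z_{j+1}$. The levels are intervals whose lengths tend to $0$ and the towers exhaust $X$, so $\bigcup_jZ_j$ is dense. If the spectrum on $L_2(X)$ is not simple, (S1) gives a reducing subspace on which $\widehat T$ is multiplication by $z$ on $L_2(\lambda;\mathbb C^2)$ with $\lambda$ a probability measure. Approximate the constant functions $e_1=(1,0)$, $e_2=(0,1)$ within $\frac12$ by vectors of one $Z_j$, and let $v_1,v_2$ be the projections of these vectors to the subspace. They lie in the cyclic space of the projection $\varphi$ of $1_{B_j}$, so they are a.e.\ limits of functions $p(z)\varphi(z)$, and $v_i(z)\in\mathbb C\varphi(z)$. For a line $\ell\subset\mathbb C^2$ spanned by a unit vector $(a,b)$ we have $\mathrm{dist}^2(e_1,\ell)+\mathrm{dist}^2(e_2,\ell)=2-|a|^2-|b|^2=1$, and for $\ell=0$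 the sum is $2$. Integrating, $1\le\|e_1-v_1\|^2+\|e_2-v_2\|^2\le\frac12$, a contradiction. Simplicity on $H$ follows by (S2). By (S2) again the space of invariant functions has a cyclic vector, so it is one-dimensional, which is ergodicity.
\end{proof}

From now on $H=L_2(\mathbb T,\sigma)$ with $\sigma$ a probability measure and $\widehat T$ multiplication by $z$; $T$ is weakly mixing exactly when $\sigma$ is continuous. Then $H^{\otimes n}=L_2(\mathbb T^n,\sigma^n)$, $H^{\odot n}$ is the subspace $L_2^{\mathrm{sym}}(\sigma^n)$ of symmetric functions, and both operators are multiplication by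
$$\pi_n(z)=z_1\cdots z_n .$$
The image of $\sigma^n$ under $\pi_n$ is the convolution power $\sigma^{*n}$. The rest of this section concerns an arbitrary probability measure $\sigma$ on $\mathbb T$; arguments are taken in $[0,2\pi)$.

\begin{lemma}\label{lem:copies}
If $\sigma$ is continuous, multiplication by $\pi_n$ on $L_2(\sigma^n)$ is unitarily equivalent to the sum of $n!$ copies of multiplication by $\pi_n$ on $L_2^{\mathrm{sym}}(\sigma^n)$.
\end{lemma}

\begin{proof}
By Fubini's theorem $\sigma^n\{z_i=z_j\}=0$ for $i\ne j$. So the $n!$ images of $\{\arg z_1<\dots<\arg z_n\}$ under coordinate permutations partition $\mathbb T^n$ up to a null set. For each image $\Gamma$ the map $\phi\mapsto\sqrt{n!}\,\phi|_\Gamma$ is a unitary map of $L_2^{\mathrm{sym}}(\sigma^n)$ onto $L_2(\Gamma,\sigma^n)$ commuting with multiplication by $\pi_n$.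
\end{proof}

\begin{lemma}\label{lem:criterion}
Multiplication by $\pi_n$ on $L_2^{\mathrm{sym}}(\sigma^n)$ has simple spectrum if and only if every bounded symmetric Borel function $\phi$ on $\mathbb T^n$ equals $\chi\circ\pi_n$ a.e.\ for some Borel function $\chi$ on $\mathbb T$. In this case the operator is unitarily equivalent to multiplication by the variable on $L_2(\mathbb T,\sigma^{*n})$.
\end{lemma}

\begin{proof}
The map $\chi\mapsto\chi\circ\pi_n$ is an isometry of $L_2(\sigma^{*n})$ into $L_2^{\mathrm{sym}}(\sigma^n)$ intertwining the two multiplications, and by (S2) its image is the cyclic space of the function $1$. If the condition holds, the image contains all bounded symmetric functions, which are dense; so the isometry is onto and $1$ is cyclic. Conversely, let $v$ be a cyclic vector. Then $v\ne0$ a.e., because the indicator of $\{v=0\}$ is symmetric and orthogonal to the cyclic space of $v$. Choose Laurent polynomials $p_\nu$ with $p_\nu(\pi_n)v\to\phi v$ in $L_2$ and, after passing to a subsequence, a.e. Then $p_\nu(\pi_n)\to\phi$ a.e., and we let $\chi(u)=\lim p_\nu(u)$ where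 the limit exists and $\chi(u)=0$ elsewhere.
\end{proof}

We need a source of symmetric functions that are functions of $\pi_n$. Call a bounded Borel function $P$ on $\mathbb T$ a \emph{power limit} for $\sigma$ if $z^{n_\nu}\to P$ weak* in $L^\infty(\sigma)$ for some integers $n_\nu$. The function $z$ is a power limit ($n_\nu=1$).

\begin{lemma}\label{lem:multiply}
Let $z^{n_\nu}\to P$ weak* in $L^\infty(\sigma)$. For each $n$ there is a Borel function $G$ on $\mathbb T$ such that $P(z_1)\cdots P(z_n)=G(\pi_n(z))$ $\sigma^n$-a.e.\ and $u^{n_\nu}\to G$ weak* in $L^\infty(\sigma^{*n})$.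
\end{lemma}

\begin{proof}
For $\chi_i\in L^1(\sigma)$ we have $\int\pi_n^{n_\nu}\prod_i\chi_i(z_i)\,d\sigma^n=\prod_i\int z^{n_\nu}\chi_i\,d\sigma\to\prod_i\int P\chi_i\,d\sigma$. Products span a dense subspace of $L^1(\sigma^n)$, so by (S3) $\pi_n^{n_\nu}\to\prod_iP(z_i)$ weakly in $L_2(\sigma^n)$. The image of the isometry $\chi\mapsto\chi\circ\pi_n$ is a closed subspace, hence weakly closed. So the limit is $G\circ\pi_n$ with $G\in L_2(\sigma^{*n})$, and $u^{n_\nu}\to G$ weakly in $L_2(\sigma^{*n})$; apply (S3).
\end{proof}

\begin{proposition}\label{prop:reduction}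
Let $\Psi_1,\dots,\Psi_N$ be power limits for $\sigma$ and let $F=(F_1,\dots,F_N):\mathbb T^n\to\mathbb C^N$, $F_k(z)=\prod_i\Psi_k(z_i)$. Suppose that there is a permutation-invariant Borel set $A\subset\mathbb T^n$ of full $\sigma^n$-measure such that, for $z,w\in A$, $F(z)=F(w)$ only if $w$ is a permutation of $z$. Then multiplication by $\pi_n$ on $L_2^{\mathrm{sym}}(\sigma^n)$ has simple spectrum.
\end{proposition}

\begin{proof}
The Borel set $A_\le=\{z\in A:\arg z_1\le\dots\le\arg z_n\}$ contains exactly one rearrangement of each point of $A$, so $F$ is injective on $A_\le$. By the Lusin--Souslin theorem, an injective Borel map from a Borel subset of a Polish space to a Polish space has Borel image and Borel inverse. Given a bounded symmetric Borel function $\phi$, let $\chi=\phi\circ(F|_{A_\le})^{-1}$ on $F(A_\le)$ and $\chi=0$ elsewhere on $\mathbb C^N$. Since $\phi$ and $F$ are symmetric, $\phi=\chi\circ F$ on $A$. By Lemma~\ref{lem:multiply}, $F=G\circ\pi_n$ a.e.\ with $G:\mathbb T\to\mathbb C^N$ Borel, so $\phi=(\chi\circ G)\circ\pi_n$ a.e., and Lemma~\ref{lem:criterion} applies.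
\end{proof}

\section{Return times and their generating functions}\label{sec:return}

\subsection{The odometer}
Let $T_j$ be the first return map of $T$ to $B_j$, and write the return time of $y\in B_j$ as $h_j+\xi_j(y)$; the \emph{delay} $\xi_j(y)$ is the number of spacers that the orbit crosses after it leaves tower $j$. Let $d_j=(r_j;s_j(1),\dots,s_j(r_j))$. These data lie in a finite set $\mathcal D$, which we take to be the set of values of $d_j$. Put $d^{(j)}=(d_j,d_{j+1},\dots)$.

For $y\in B_j$ let $x_0\in\{1,\dots,r_j\}$ be the number of its column and $y_1\in B_{j+1}$ the point below $y$ in the base of tower $j+1$; let $x_1$ be the column number of $y_1$ in tower $j+1$, and so on. On each of the $r_j$ equal parts of $B_j$ the map $y\mapsto y_1$ is a translation onto $B_{j+1}$. So, for normalized measure on $B_j$, $x_0$ is uniform and independent of $y_1$, which is uniform on $B_{j+1}$; by induction the $x_i$ are independent and uniform on $\{1,\dots,r_{j+i}\}$. If $x_0=i<r_j$, the orbit crosses $s_j(i)$ spacers and enters column $i+1$: $\xi_j(y)=s_j(i)$, and $T_jy$ has the same $y_1$.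 If $x_0=r_j$, the orbit crosses $s_j(r_j)$ spacers, leaves tower $j+1$ and continues as the orbit of $y_1$: $\xi_j(y)=s_j(r_j)+\xi_{j+1}(y_1)$ and $T_jy=T_{j+1}y_1\in B_{j+1}$, a point of the first column. This is addition of $1$ with carry.

Accordingly, for a sequence $\delta=(\delta_0,\delta_1,\dots)$ in $\mathcal D$ with $\delta_i=(\mathsf r_i;\mathsf s_i(1),\dots,\mathsf s_i(\mathsf r_i))$, let $\Omega_\delta=\prod_i\{1,\dots,\mathsf r_i\}$ with the uniform product measure $\mathbf P$, let $\gamma(x)=\min\{i:x_i\ne\mathsf r_i\}$, and let $\tau$ be the \emph{odometer}, which resets $x_0,\dots,x_{\gamma-1}$ to $1$ and increases $x_\gamma$ by $1$. For each $l$ it permutes the cylinders of length $l$ cyclically, so it preserves $\mathbf P$. Define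
$$\xi_\delta(x)=\sum_{i<\gamma}\mathsf s_i(\mathsf r_i)+\mathsf s_\gamma(x_\gamma),\qquad \xi_\delta^{(k)}=\sum_{i<k}\xi_\delta\circ\tau^i,\qquad P_k(\delta;z)=\mathbf E\,z^{\xi_\delta^{(k)}} .$$
The coding $y\mapsto(x_i)$ carries $T_j$ to $\tau$ and $\xi_j$ to $\xi_\delta$ with $\delta=d^{(j)}$. Hence the total delay $\xi_j^{(k)}=\sum_{i<k}\xi_j\circ T_j^i$ of $k$ returns has generating function $P_k(d^{(j)};z)$.

\begin{lemma}\label{lem:tails}
Let $\rho=2^{1/\beta}$. For all $\delta$ and $k\ge1$:
\begin{itemize}
\item[(i)] $\mathbf E\xi_\delta\le2\beta$ and $\mathbf E\xi_\delta^2\le6\beta^2$;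
\item[(ii)] $P_k(\delta;\cdot)$ is holomorphic on $D_{\rho^{1/k}}$, $P_k(\delta;1)=1$, and $|P_k(\delta;\cdot)|\le1$ on $\mathbb T$;
\item[(iii)] if $\delta,\delta'$ agree in the coordinates $0,\dots,l-1$, then $|P_k(\delta;z)-P_k(\delta';z)|\le2k2^{-l}$ on $\mathbb T$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $\xi_\delta\le\beta(\gamma+1)$ and $\mathbf P(\gamma\ge m)\le2^{-m}$. So $\mathbf E(\gamma+1)\le\sum_{m\ge0}2^{-m}=2$ and $\mathbf E(\gamma+1)^2\le\sum_{m\ge0}(2m+1)2^{-m}=6$, which gives (i), and $\mathbf Et^{\xi_\delta}\le\sum_mt^{\beta(m+1)}2^{-m}<\infty$ for $1\le t<\rho$. By H\"older's inequality and invariance, $\mathbf Et^{\xi_\delta^{(k)}}\le\prod_{i<k}(\mathbf Et^{k\xi_\delta\circ\tau^i})^{1/k}=\mathbf Et^{k\xi_\delta}$, which gives (ii). For (iii), couple $\Omega_\delta$ and $\Omega_{\delta'}$ so that the first $l$ coordinates coincide. The first $l$ coordinates of $\tau^ix$ depend only on those of $x$. Unless they equal $(\mathsf r_0,\dots,\mathsf r_{l-1})$ for some $i<k$, an event of probability at most $k2^{-l}$, we have $\gamma(\tau^ix)<l$ for all $i<k$ and the two sums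 coincide.
\end{proof}

\subsection{Weak limits}
We write $d^{(j_\nu)}\to\delta$ if for each $i$ we have $d_{j_\nu+i}=\delta_i$ for all large $\nu$.

\begin{proposition}\label{prop:limits}
Let $j_\nu\to\infty$ and $d^{(j_\nu)}\to\delta$. For each $k\ge1$, $\widehat T^{-kh_{j_\nu}}\to P_k(\delta;\widehat T)$ weakly on $L_2(X)$. Consequently $z^{-kh_{j_\nu}}\to P_k(\delta;z)$ weak* in $L^\infty(\sigma)$, and $\lambda^{-kh_{j_\nu}}\to P_k(\delta;\lambda)$ for every eigenvalue $\lambda$ of $\widehat T$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tails}(iii) it suffices to show that $\widehat T^{-kh_j}-P_k(d^{(j)};\widehat T)\to0$ weakly as $j\to\infty$. Let $f,g$ be indicators of unions of levels of a fixed tower. For large $j$ these sets are unions of levels of tower $j$; let $a(i),c(i)\in\{0,1\}$ be the values of $f,g$ on $T^iB_j$, $0\le i<h_j$. Let $p$ be the law of $\xi_j^{(k)}$ and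
$$m_j=\mu(B_j)\sum_sp(s)\sum_{s\le i<h_j}c(i)a(i-s).$$
We have $\langle\widehat T^{kh_j}f,g\rangle=\sum_ic(i)\int_{B_j}f(T^{kh_j+i}y)\,d\mu(y)$. If $s=\xi_j^{(k)}(y)$, then $T^{kh_j+s}y=T_j^ky\in B_j$, so $f(T^{kh_j+i}y)=f(T^{i-s}T_j^ky)=a(i-s)$ for $s\le i<h_j$. These terms add up to $m_j$, and for each $y$ there are at most $s$ other terms. So $|\langle\widehat T^{kh_j}f,g\rangle-m_j|\le\mu(B_j)\,\mathbf E\xi_j^{(k)}$. On the other hand, $\langle\widehat T^{-s}f,g\rangle=\sum_ic(i)\int_{B_j}f(T^{i-s}y)\,d\mu(y)$; the terms with $i\ge s$ equal $c(i)a(i-s)\mu(B_j)$ and the others contribute at most $s\mu(B_j)$. So $\sum_sp(s)\langle\widehat T^{-s}f,g\rangle$ differs from $m_j$ by at most the same amount, and $\mu(B_j)\,\mathbf E\xi_j^{(k)}\le2k\beta/h_j\to0$. The operators $\widehat T^{kh_j}-\sum_sp(s)\widehat T^{-s}$ have norm at most $2$ and such $f,g$ span a dense subspace, so these operators tend to $0$ weakly. Take adjoints. The two consequences follow from (S3) and by testing on an eigenvector.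
\end{proof}

\subsection{Block identities}
The functions $P_k$ for a sequence and for its shifts are related, because the first $l$ digits of the odometer run through a cycle while the remaining digits advance by one step per cycle. Fix $\delta$ and $l\ge1$, and let $\delta'=(\delta_l,\delta_{l+1},\dots)$, $R=\mathsf r_0\cdots\mathsf r_{l-1}$, $b=\sum_{i<l}\mathsf s_i(\mathsf r_i)$. Write $x\in\Omega_\delta$ as $(i,x')$, where $x'=(x_l,x_{l+1},\dots)\in\Omega_{\delta'}$ and the \emph{position} $i=1+\sum_{t<l}(x_t-1)\mathsf r_0\cdots\mathsf r_{t-1}$ is uniform on $\{1,\dots,R\}$ and independent of $x'$. Then $\tau(i,x')=(i+1,x')$ for $i<R$ and $\tau(R,x')=(1,\tau x')$. For $i<R$ we have $\gamma<l$, so $\xi_\delta(i,x')=u_i$ does not depend on $x'$ and $u_i\le b+\beta$; and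
\begin{equation}\label{eq:end}
\xi_\delta(R,x')=b+\xi_{\delta'}(x').
\end{equation}
Put $\varepsilon=1/R$, $U(z)=\varepsilon\sum_{i<R}z^{u_i}$, $c=\sum_{i<R}u_i+b$.

\begin{lemma}\label{lem:block}
For $k\ge1$ we have $\xi_\delta^{(kR)}(i,x')=kc+\xi_{\delta'}^{(k)}(x')$, and
\begin{align*}
P_1(\delta;z)&=U+\varepsilon z^bP_1(\delta';z),\\
P_{kR}(\delta;z)&=z^{kc}P_k(\delta';z),\\
P_{kR+1}(\delta;z)&=z^{kc}\big(UP_k(\delta';z)+\varepsilon z^bP_{k+1}(\delta';z)\big).
\end{align*}
\end{lemma}

\begin{proof}
The first formula is the average of $z^{\xi_\delta}$ over the position. Along the orbit of $(i,x')$ the successive visits to position $R$ contribute $b+\xi_{\delta'}(x')$, $b+\xi_{\delta'}(\tau x'),\dots$ by \eqref{eq:end}. In $kR$ consecutive steps every position occurs exactly $k$ times; this gives the formula for $\xi_\delta^{(kR)}$ and the second identity. In $kR+1$ consecutive steps starting at position $i$, this position occurs $k+1$ times and the others $k$ times. The sum is $kc+u_i+\xi_{\delta'}^{(k)}(x')$ if $i<R$ and $kc+b+\xi_{\delta'}^{(k+1)}(x')$ if $i=R$. Average over $i$ and $x'$.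
\end{proof}

\section{An example worked by hand}\label{sec:example}

Let $r_j=3$ and $(s_j(1),s_j(2),s_j(3))=(0,1,0)$ for all $j$. The sequence $\delta=d^{(j)}$ is constant and equal to its shifts; write $P_k=P_k(\delta;\cdot)$. All $P_k$ are power limits by Proposition~\ref{prop:limits}. Here $\xi_\delta$ is $0$ or $1$ according as $x_\gamma$ is $1$ or $2$, so $P_1=(1+z)/2$. An eigenvalue $\lambda$ satisfies $\lambda^{-h_j}\to(1+\lambda)/2$, so $|1+\lambda|=2$ and $\lambda=1$; by ergodicity $T$ is weakly mixing.

For $n=2$ the limits $z$ and $P_1$ suffice. The values of $z_1z_2$ and of $4P_1(z_1)P_1(z_2)=1+(z_1+z_2)+z_1z_2$ determine $z_1+z_2$, hence the pair $\{z_1,z_2\}$, and Proposition~\ref{prop:reduction} applies with $A=\mathbb T^2$.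

For $n\ge3$ they do not. With $z=e^{i\theta}$ and $t=\cos\theta$ we have $P_1^2=z(1+t)/2$, so beyond $\pi_n$ the product $\prod_iP_1(z_i)$ gives only the number $\prod_i(1+t_i)$ and a sign. The limits $P_{3^l}=z^{c}P_1$ of Lemma~\ref{lem:block} give nothing more. One further return changes the picture. If $x_0=1,2,3$, then $\xi_\delta^{(2)}$ equals $1$, $1+\xi_\delta(x')$, $\xi_\delta(x')$, so
$$P_2=\tfrac13(z+zP_1+P_1)=\tfrac16(1+4z+z^2)=\tfrac13z(2+t).$$
Apply Lemma~\ref{lem:block} with depth $l$, so that $\varepsilon=\varepsilon_l=3^{-l}$, $b=0$, $c=c_l$. The first identity gives $U=(1-\varepsilon_l)P_1$, and the third with $k=1$ gives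
$$P_{3^l+1}=z^{c_l}\big((1-\varepsilon_l)P_1^2+\varepsilon_lP_2\big)=z^{c_l+1}\,\frac{3-\varepsilon_l}{6}\,(a_l+t),\qquad a_l=\frac{3+\varepsilon_l}{3-\varepsilon_l}.$$
The numbers $a_l$ are distinct. Take the power limits $z$ and $P_{3^l+1}$, $1\le l\le n$, and let $A$ be the set of $z\in\mathbb T^n$ with $\prod_{i\in I}z_i^2\ne1$ for every nonempty $I\subset\{1,\dots,n\}$; it has full measure by Fubini's theorem, since $\sigma$ is continuous. Let $z,w\in A$ and $F(z)=F(w)$. Then $\pi_n(z)=\pi_n(w)$, and the monic polynomials $\prod_i(a+\mathrm{Re}\,z_i)$ and $\prod_i(a+\mathrm{Re}\,w_i)$ of degree $n$ in $a$ agree at $a_1,\dots,a_n$, so they are equal. After a permutation, $w_i\in\{z_i,z_i^{-1}\}$ for all $i$. With $I=\{i:w_i\ne z_i\}$ the equality of the products reads $\prod_{i\in I}z_i^2=1$, so $I$ is empty. By Proposition~\ref{prop:reduction} this $T$ has property (MS).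

Three things have to be replaced in general.

First, the limits are not explicit. What mattered is that no $P_{3^l+1}$ is a product of powers of the others, that is, their logarithms are linearly independent. Section~\ref{sec:logs} shows that the logarithms of the limits always span an infinite-dimensional space, and again the times $kR+1$ do the work.

Second, all limits may share a symmetry. Take the spacers $(0,2,0)$ instead. Then $P_1=(1+z^2)/2$ and all $h_j$ are odd. An eigenvalue satisfies $|1+\lambda^2|=2$, and $\lambda=-1$ is excluded because $(-1)^{-h_j}=-1\ne P_1(-1)$; so $T$ is weakly mixing. All delays are even, so every $P_k$ is an even function, and no product $\prod_i\Psi(z_i)$ with $\Psi\in\{z,P_1,P_2,\dots\}$ distinguishes $(z_1,z_2)$ from $(-z_1,-z_2)$. The remedy is that $\sigma$ and $\sigma_{-1}$ are mutually singular (Section~\ref{sec:roots}), so that the two points are not both typical.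

Third, polynomial interpolation is not available. Section~\ref{sec:separation} replaces it by a local rigidity argument for analytic maps, which shows that rotations of the coordinates by roots of unity are the only ambiguity that is not confined to a null set.

\section{The logarithms of the limits}\label{sec:logs}

\subsection{A nondegenerate two-sided limit}
If the delay is constant, $P_1$ is a power of $z$ and carries no information. This is ruled out by the absence of rational eigenvalues, through the following observation.

\begin{lemma}\label{lem:eigen}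
If $\omega\in\mathbb T$ and $\omega^{h_j+\xi_j(y)}=1$ for a.e.\ $y\in B_j$, then $\omega$ is an eigenvalue of $\widehat T$ on $L_2(X)$.
\end{lemma}

\begin{proof}
The points $T^iy$ with $y\in B_j$, $0\le i<h_j+\xi_j(y)$, are distinct for distinct $(y,i)$ and form an invariant set, which has full measure by ergodicity. Put $f(T^iy)=\omega^i$. Then $f\circ T=\omega f$ below the last step, and also at the last step, where $f(T_jy)=1=\omega^{h_j+\xi_j(y)}$.
\end{proof}

In the example the depth $l$ grew while the functions $P_1,P_2$ on the right side of the block identities stayed fixed. To have this in general we fix $\delta'$ and extend it to the left, so we need limits of the parameters in both directions.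

\begin{lemma}\label{lem:twosided}
Suppose that no root of unity other than $1$ is an eigenvalue of $\widehat T$. Then there are $j_\nu\to\infty$ and $d_m^*=(r_m^*;s_m^*(1),\dots,s_m^*(r_m^*))\in\mathcal D$, $m\in\mathbb Z$, such that $d^{(j_\nu+m)}\to\delta^m:=(d_m^*,d_{m+1}^*,\dots)$ for all $m\in\mathbb Z$ and $\xi_{\delta^m}$ is nonconstant for all $m\le0$.
\end{lemma}

\begin{proof}
Call $j$ \emph{degenerate} if $s_j(1)=\dots=s_j(r_j-1)=s_j(r_j)+s_{j+1}(1)$. Suppose that all large $j$ are degenerate and let $a_j=s_j(1)$. Then $a_j-a_{j+1}=s_j(r_j)\ge0$, so for large $j$ the integer $a_j$ is a constant $a$, $s_j(r_j)=0$, and $s_j(i)=a$ for $i<r_j$. So $\xi_j\equiv a$ for some $j\ge2$, and Lemma~\ref{lem:eigen} makes $e^{2\pi i/q}$, $q=h_j+a\ge2$, an eigenvalue, contrary to the hypothesis. Hence infinitely many $j$ are nondegenerate. As $\mathcal D$ is finite, a diagonal argument gives nondegenerate $j_\nu\to\infty$ such that $d_{j_\nu+m}$ is eventually constant for each $m\in\mathbb Z$. The variable $\xi_{\delta^0}$ takes with positive probability the values $s_0^*(i)$, $i<r_0^*$, and $s_0^*(r_0^*)+s_1^*(1)$,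 which are not all equal. For $m<0$, \eqref{eq:end} shows that $\xi_{\delta^m}$ is nonconstant on the event that the position is $R$.
\end{proof}

\emph{From here to the end of Section~\ref{sec:separation}, $T$ is weakly mixing}, so $\sigma$ is continuous and Lemma~\ref{lem:twosided} applies. Put
$$P_{k,m}=P_k(\delta^m;\cdot),\qquad\mathcal F=\{z\}\cup\{P_{k,m}:k\ge1,\ m\le0\}.$$
Every $\Psi\in\mathcal F$ is holomorphic on a disc $D_R$ with $R>1$, satisfies $\Psi(1)=1$, and is a power limit for $\sigma$ by Proposition~\ref{prop:limits}. Let $\log\Psi$ be the germ at $z=1$ that vanishes at $1$, and let $V$ be the complex span of these germs.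

\begin{proposition}\label{prop:infinite}
The space $V$ is infinite-dimensional.
\end{proposition}

The proof compares, at depth $l$, the function $P_1$ with the quotient $P_{kR+1}/P_{kR}$. Both are exponentials of elements of $V$, and by Lemma~\ref{lem:block} their difference is $\varepsilon z^bg$ with a fixed function $g$. We first show that $g$ can be taken nonzero: successive delays are not independent, since their sums over full cycles do not spread out.

\begin{lemma}\label{lem:k}
If $\xi_\delta$ is nonconstant, there is $k\ge1$ with $P_{k+1}(\delta;\cdot)\ne P_k(\delta;\cdot)P_1(\delta;\cdot)$.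
\end{lemma}

\begin{proof}
Otherwise $P_k=P_1^k$ for all $k$, so $\xi_\delta^{(k)}$ has the law of a sum of $k$ independent copies of $\xi_\delta$ and variance $k\,\mathrm{Var}\,\xi_\delta\to\infty$. But for $k=R=\mathsf r_0\cdots\mathsf r_{l-1}\ge2^l$, Lemma~\ref{lem:block} gives $\xi_\delta^{(R)}=c+\xi_{\delta'}(x')$, whose variance is at most $6\beta^2$.
\end{proof}

\subsection{Exponentials in a finite-dimensional space}
The next lemma says that a finite-dimensional multiplicative family and a finite-dimensional linear family of functions meet in a finite set. The model case is $W=\mathbb C\log z$ and $E=\mathrm{span}\{1,z\}$: the equation $y''=0$ for $y=z^c$ reads $c^2-c=0$.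

\begin{lemma}\label{lem:exp}
Let $\Omega\ni1$ be an open disc, $W$ a finite-dimensional complex space of holomorphic functions on $\Omega$ vanishing at $1$, and $E$ a finite-dimensional complex space of holomorphic functions on $\Omega$. Then $\{w\in W:e^w\in E\}$ is finite.
\end{lemma}

\begin{proof}
We may assume $p=\dim W\ge1$ and $D=\dim E\ge1$. Let $w_c=\sum_jc_jv_j$, $c\in\mathbb C^p$, where $v_1,\dots,v_p$ is a basis of $W$. The Wronskian of linearly independent holomorphic functions on a disc is not identically zero; let $\Omega'$ be $\Omega$ without the zeros of the Wronskian of a basis $y_1,\dots,y_D$ of $E$. For $y\in E$ the Wronskian of $y_1,\dots,y_D,y$ vanishes; expanding it, we get $y^{(D)}+\sum_{i<D}a_iy^{(i)}=0$ on $\Omega'$ with $a_i$ independent of $y$. For $y=e^w$ we have $y^{(i)}=e^w\Xi_i$, where $\Xi_0=1$ and $\Xi_{i+1}=w'\Xi_i+\Xi_i'$. By induction $\Xi_i$ is a polynomial in $w',\dots,w^{(i)}$ equal to $(w')^i$ plus terms of total degree less than $i$, since differentiation does not raise the total degree. So if $e^{w_c}\in E$, then $\mathcal R_z(c)=0$ for each $z\in\Omega'$,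 where $\mathcal R_z$ is a polynomial in $c$ equal to $L_z(c)=w_c'(z)^D$ plus terms of degree less than $D$.

If $L_z(c)=0$ for all $z\in\Omega'$, then $w_c'\equiv0$, and $w_c(1)=0$ gives $w_c=0$, $c=0$. By the Nullstellensatz the ideal generated by the $L_z$ contains a power of each $c_j$, hence all monomials of degree at least some $N_0$. Let $\mathsf m$ be a monomial of degree $N\ge N_0$. Write $\mathsf m=\sum q_zL_z$, a finite sum, and keep the homogeneous parts of degree $N$, so that each $q_z$ is homogeneous of degree $N-D$. Then $\mathsf m-\sum q_z\mathcal R_z$ has degree less than $N$. By induction every polynomial is congruent to one of degree less than $N_0$ modulo the ideal $J$ generated by the $\mathcal R_z$. So $\mathbb C[c]/J$ is finite-dimensional, the powers of $c_j$ are linearly dependent in it, and $J$ contains a nonzero polynomial in $c_j$ alone for each $j$. Hence the $\mathcal R_z$ have finitely many common zeros.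
\end{proof}

\subsection{Proof of Proposition~\ref{prop:infinite}}
Suppose $\dim V<\infty$. Fix a \emph{base level} $m\le0$, to be specified in each step. By Lemmas~\ref{lem:twosided} and~\ref{lem:k} there is $k$ such that
$$g=\frac{P_{k+1,m}}{P_{k,m}}-P_{1,m}\not\equiv0\quad\text{near }z=1;$$
note that $g(1)=0$. Let $\Omega\subset D_\rho$ be an open disc centered at $1$ on which $g$ and a basis of $V$, hence all elements of $V$, are holomorphic. For $l\ge1$ apply Lemma~\ref{lem:block} to $\delta=\delta^{m-l}$ with depth $l$, so that $\delta'=\delta^m$, and denote the data by $R_l,\varepsilon_l,b_l,U_l$; thus $0<\varepsilon_l\le2^{-l}$ and $b_l=\sum_{i=1}^ls_{m-i}^*(r_{m-i}^*)$. Put $Q_l=P_{1,m-l}$ and $Y_l=P_{kR_l+1,m-l}/P_{kR_l,m-l}$. Dividing the third block identity by the second and using the first, we get near $z=1$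
\begin{equation}\label{eq:QY}
Q_l=U_l+\varepsilon_lz^{b_l}P_{1,m},\qquad Y_l=U_l+\varepsilon_lz^{b_l}\frac{P_{k+1,m}}{P_{k,m}}=Q_l+\varepsilon_lz^{b_l}g .
\end{equation}
The right sides are holomorphic on $\Omega$, and we use them to extend $Y_l$ to $\Omega$. The germs $\log Q_l$ and $\log Y_l=\log P_{kR_l+1,m-l}-\log P_{kR_l,m-l}$ belong to $V$. If $b_l$ is unbounded, the perturbation $\varepsilon_lz^{b_l}g$ oscillates faster than a finite-dimensional space allows. If $b_l$ is bounded, a change of base level puts $Q_l$ and $Y_l$ into a fixed finite-dimensional space, and Lemma~\ref{lem:exp} applies.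

\emph{Step 1: for $m=0$ the sequence $b_l$ is bounded.} Let $I=\{e^{i\theta}:|\theta|\le\theta_0\}\subset\Omega$ with $0<\theta_0\le1/(4\beta)$, let the prime denote $d/d\theta$ and $\|\cdot\|$ the supremum norm on $I$. We have $|Q_l'|\le\mathbf E\xi_{\delta^{-l}}\le2\beta$ on $\mathbb T$ and $Q_l(1)=1$, so $\frac12\le|Q_l|\le1$ on $I$. Let $\zeta_l=\varepsilon_lz^{b_l}g/Q_l$. Then
$$\|\zeta_l\|\le C\varepsilon_l,\quad C=2\|g\|;\qquad\|(g/Q_l)'\|=\|g'/Q_l-gQ_l'/Q_l^2\|\le C_1,\quad C_1=2\|g'\|+8\beta\|g\|.$$
For large $l$, $\|\zeta_l\|\le\frac12$, and $v_l=\log(1+\zeta_l)$ (principal branch) is analytic near $I$ with $\|v_l\|\le2C\varepsilon_l$. Since $1+\zeta_l=Y_l/Q_l$ and $\zeta_l(1)=0$, the germ of $v_l$ at $1$ is $\log Y_l-\log Q_l\in V$, and by analyticity $v_l$ agrees on all of $I$ with this element of $V$. On the finite-dimensional space $V$, $\|\cdot\|$ is a norm, so there is $K$ with $\|v'\|\le K\|v\|$ for $v\in V$. Now $\zeta_l'=\varepsilon_lz^{b_l}\big(ib_lg/Q_l+(g/Q_l)'\big)$, $|Q_l|\le1$ and $|1+\zeta_l|\le\frac32$ on $I$, so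
$$\tfrac23\varepsilon_l\big(b_l\|g\|-C_1\big)\le\Big\|\frac{\zeta_l'}{1+\zeta_l}\Big\|=\|v_l'\|\le2KC\varepsilon_l .$$
Hence $b_l\|g\|\le C_1+3KC$, and $\|g\|>0$.

\emph{Step 2.} The partial sums $b_l$ of the nonnegative integers $s_{-i}^*(r_{-i}^*)$ are bounded, so $s_{-i}^*(r_{-i}^*)=0$ for all $i>l_0$, for some $l_0$. Take the base level $m=-l_0$, with the corresponding $k$, $g$, $\Omega$. Now $b_l=0$ for all $l$, so all $u_i\le\beta$ and $U_l$ is a polynomial of degree at most $\beta$. By \eqref{eq:QY}, $Q_l$ and $Y_l$ lie in $E=\mathrm{span}\{1,z,\dots,z^\beta,P_{1,m},g\}$. Both are of the form $e^w$ with $w\in V$, as germs at $1$ and hence on $\Omega$. By Lemma~\ref{lem:exp} with $W=V$ the sets $\{Q_l\}$ and $\{Y_l\}$ are finite, so $Y_l-Q_l$ takes finitely many values. But $Y_l-Q_l=\varepsilon_lg$ with $g\not\equiv0$ and $0<\varepsilon_l\to0$. This contradiction proves the proposition. \hfill$\square$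

\section{Rotations by roots of unity}\label{sec:roots}

In the example with spacers $(0,2,0)$ we have $z^{-h_j}\to P_1$ on $\sigma$, while on $\sigma_{-1}$ the same sequence tends to $-P_1$, because $h_j$ is odd and $P_1$ is even; by (S4) the two measures cannot overlap. The general case is the same once weak mixing is used to find times at which $\omega^{h_j}$ is incompatible with a spacer value.

\begin{lemma}\label{lem:roots}
If $\omega\ne1$ is a root of unity, then $\sigma\perp\sigma_\omega$.
\end{lemma}

\begin{proof}
Suppose first that $\omega^{h_j+s_j(i)}=1$ for all $j\ge J$ and $i<r_j$. Since $h_{j+1}=\sum_i(h_j+s_j(i))$, we get $\omega^{h_j+s_j(r_j)}=\omega^{h_{j+1}}$ for $j\ge J$. Almost every value of $\xi_J$ has the form $s_J(r_J)+\dots+s_{m-1}(r_{m-1})+s_m(i)$ with $m\ge J$, $i<r_m$, and applying the last relation $m-J$ times gives $\omega^{h_J+\xi_J}=\omega^{h_m+s_m(i)}=1$. By Lemma~\ref{lem:eigen}, $\omega$ is an eigenvalue, contrary to weak mixing.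

So for infinitely many $j$ there is $i<r_j$ with $\omega^{h_j+s_j(i)}\ne1$. As $\mathcal D$ and the set of powers of $\omega$ are finite, there is a sequence of such $j$ along which $d^{(j)}\to\delta$ for some $\delta$, $\omega^{h_j}=\eta$ is constant, and $i=i_0$, $s_j(i_0)=s$ are constant; thus $\eta\omega^s\ne1$. Along it $z^{-h_j}\to P=P_1(\delta;\cdot)=\sum_tp_tz^t$ weak* in $L^\infty(\sigma)$, and $p_s\ge\mathbf P(x_0=i_0)>0$. For $\chi\in L^1(\sigma_\omega)$,
$$\int z^{-h_j}\chi\,d\sigma_\omega=\eta^{-1}\int z^{-h_j}\chi(\omega z)\,d\sigma\to\eta^{-1}\int P(z)\chi(\omega z)\,d\sigma=\int\eta^{-1}P(\omega^{-1}z)\chi(z)\,d\sigma_\omega .$$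
If $\sigma$ and $\sigma_\omega$ are not singular, (S4) gives $P(z)=\eta^{-1}P(\omega^{-1}z)$ $\lambda$-a.e.\ for some $0\ne\lambda\ll\sigma$. As $\lambda$ is continuous, the identity holds at infinitely many points of $\mathbb T$; these accumulate in $D_\rho$, where both sides are holomorphic, so it holds identically. The coefficients of $z^s$ give $p_s=\eta^{-1}\omega^{-s}p_s$, so $\eta\omega^s=1$, a contradiction.
\end{proof}

\section{Separation of unordered tuples}\label{sec:separation}

A \emph{box} is a product of open arcs, each different from $\mathbb T$; on boxes we use the angles as coordinates. All we know about $\sigma$, apart from Lemma~\ref{lem:roots}, is that it has no atoms. This is enough to neglect analytic sets.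

\begin{lemma}\label{lem:null}
If $f\not\equiv0$ is a real-analytic function (real, complex or vector valued) on a box $U\subset\mathbb T^n$, its zero set is $\sigma^n$-null.
\end{lemma}

\begin{proof}
For $n=1$ the zeros are isolated, so the zero set is countable. For $n>1$ write points as $(\theta_1,\theta'')$ and choose $\theta_0''$ with $f(\cdot,\theta_0'')\not\equiv0$. The set of $\theta_1$ with $f(\theta_1,\cdot)\equiv0$ lies in the countable zero set of $f(\cdot,\theta_0'')$. For all other $\theta_1$ the section of the zero set is $\sigma^{n-1}$-null by induction. Apply Fubini's theorem.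
\end{proof}

\subsection{Good points}
Fix $M\ge1$. For $\Psi\in\mathcal F$ the logarithmic derivative $\frac{d}{d\theta}\log\Psi=iz\,\Psi^{-1}d\Psi/dz$ is meromorphic on a disc $D_R$, $R>1$. The operator $d/d\theta$ is injective on germs vanishing at $1$, so by Proposition~\ref{prop:infinite} we can choose $\Psi_1,\dots,\Psi_N\in\mathcal F$ with $\Psi_1=z$, $\Psi_2=P_{1,0}$, such that the functions $\psi_k=\frac{d}{d\theta}\log\Psi_k$ span a complex space $V'$ of dimension at least $2M$. Let $\mathbb T_0$ be $\mathbb T$ without the finitely many zeros of the $\Psi_k$; $\sigma(\mathbb T_0)=1$. For $1\le n\le M$ let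
$$F^{(n)}=(F_1^{(n)},\dots,F_N^{(n)}),\qquad F_k^{(n)}(z)=\prod_{i=1}^n\Psi_k(z_i),$$
written $F$ when $n$ is fixed. On $\mathbb T_0^n$ we have $F_k\ne0$ and
\begin{equation}\label{eq:dF}
\partial_{\theta_j}F_k(z)=F_k(z)\,\psi_k(z_j).
\end{equation}
So independence of the evaluations $\psi\mapsto\psi(w_j)$ on $V'$ makes $F$ locally injective. This does not prevent two distant pieces of $\mathbb T^n$ from having the same image; to control that case we differentiate once more, and this is why we require independence up to first derivatives. Call $w\in\mathbb T_0^n$ \emph{good} if the $2n$ functionals $\psi\mapsto\psi(w_j)$, $\psi\mapsto\psi'(w_j)$ on $V'$ (prime $=d/d\theta$) are linearly independent; equivalently, if $\sum_j(a_j\psi_k(w_j)+a_j'\psi_k'(w_j))=0$ for all $k$ implies that all $a_j,a_j'\in\mathbb C$ vanish. Let $A_0^{(n)}$, or $A_0$, be the set of good points.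

\begin{lemma}\label{lem:good}
The set $A_0^{(n)}$ is open, permutation-invariant and of full $\sigma^n$-measure, and the differential of $F^{(n)}$ is injective at each of its points.
\end{lemma}

\begin{proof}
The bad points form the zero set in $\mathbb T_0^n$ of the vector of $2n\times2n$ minors of the $N\times2n$ matrix with entries $\psi_k(w_j)$, $\psi_k'(w_j)$; so $A_0$ is open, and invariance is part of the definition. The set $\mathbb T_0^n$ is a finite union of boxes, so by Lemma~\ref{lem:null} it suffices to find a good point in each box $I_1\times\dots\times I_n\subset\mathbb T_0^n$. Suppose that $w_1\in I_1,\dots,w_{j-1}\in I_{j-1}$ are chosen with independent functionals. Their common kernel in $V'$ has dimension at least $2M-2(j-1)\ge2$; take linearly independent $\phi_1,\phi_2$ in it. If $\phi_1\phi_2'-\phi_1'\phi_2$ vanished on $I_j$, the meromorphic function $\phi_1/\phi_2$ would be constant on an arc, hence constant. So this expression is nonzero at some $w_j\in I_j$, and the two functionals at $w_j$ are independent on the kernel. In a linear relation among the functionals at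 $w_1,\dots,w_j$, restriction to the kernel kills the coefficients at $w_j$, and then the others vanish by the choice of $w_1,\dots,w_{j-1}$. Finally, by \eqref{eq:dF} the partial derivatives of $F$ are the vectors $(\psi_k(w_j))_k$, $j\le n$, multiplied by an invertible diagonal matrix; they are independent over $\mathbb C$, hence over $\mathbb R$.
\end{proof}

\begin{lemma}\label{lem:chart}
Each $w^0\in A_0^{(n)}$ has a box neighborhood $U'\subset A_0^{(n)}$, an open set $O\subset\mathbb C^N$ containing $F(U')$ and real-analytic maps $\Lambda:O\to U'$, $\Phi:O\to\mathbb R^{2N-n}$ such that $F(U')=\{\Phi=0\}$ and $\Lambda(F(w))=w$ for $w\in U'$.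
\end{lemma}

\begin{proof}
Identify $\mathbb C^N$ with $\mathbb R^{2N}$ and choose a linear injection $L:\mathbb R^{2N-n}\to\mathbb R^{2N}$ whose image is complementary to that of $dF(w^0)$. The map $(w,v)\mapsto F(w)+Lv$ has invertible differential at $(w^0,0)$. By the analytic inverse function theorem it is a real-analytic diffeomorphism of $U'\times\mathcal U$ onto an open set $O$, for some box $U'\ni w^0$ and ball $\mathcal U\ni0$. Let $(\Lambda,\Phi)$ be the inverse.
\end{proof}

\subsection{Rigidity}
Since $\xi_{\delta^0}$ is nonconstant, $\Psi_2=\sum_tp_tz^t$ has $p_s,p_{s'}>0$ for some $s>s'$. Fix them, and let $\Gamma$ be the group of roots of unity of order dividing $s-s'$.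

\begin{lemma}\label{lem:rigid}
Let $U,U'\subset A_0^{(n)}$ be boxes and $w:U\to U'$ a real-analytic map with $F(w(z))=F(z)$. Then there are a permutation $\alpha$ of $\{1,\dots,n\}$ and constants $\omega_j\in\Gamma$ with $w_j(z)=\omega_jz_{\alpha(j)}$ on $U$ for all $j$.
\end{lemma}

\begin{proof}
Write $z_i=e^{i\theta_i}$, $w_j=e^{i\varphi_j}$, $\partial_i=\partial/\partial\theta_i$. Since $dF(w(z))\circ dw(z)=dF(z)$ is injective, the Jacobian matrix $(\partial_i\varphi_j)$ is invertible. Differentiate $F_k(w(z))=F_k(z)$ in $\theta_i$, use \eqref{eq:dF} and divide by $F_k\ne0$: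
\begin{equation}\label{eq:first}
\psi_k(z_i)=\sum_j\psi_k(w_j)\,\partial_i\varphi_j,\qquad k=1,\dots,N.
\end{equation}
The left side depends on $\theta_i$ only, so for $l\ne i$
$$0=\sum_j\big(\psi_k'(w_j)\,\partial_l\varphi_j\,\partial_i\varphi_j+\psi_k(w_j)\,\partial_l\partial_i\varphi_j\big),\qquad k=1,\dots,N.$$
As $w(z)$ is good, $\partial_l\varphi_j\,\partial_i\varphi_j=0$ for all $j$ and $l\ne i$. So for each $j$ at most one $\partial_i\varphi_j$ is nonzero, and by invertibility the nonzero entries are the $\partial_{\alpha(j)}\varphi_j$ for a permutation $\alpha$ depending on the point. Nonzero entries stay nonzero nearby, so $\alpha$ is locally constant, hence constant on the connected set $U$. Thus $\varphi_j$ is a function of $\theta_{\alpha(j)}$ alone, and \eqref{eq:first} with $i=\alpha(j)$ reads $\psi_k(z_i)=\psi_k(w_j)\,\partial_i\varphi_j$. For $k=1$ we have $\psi_1\equiv\sqrt{-1}$, so $\partial_i\varphi_j=1$ and $w_j=\omega_jz_{\alpha(j)}$ with a constant $\omega_j\in\mathbb T$. For $k=2$ we get $\psi_2(z)=\psi_2(\omega_jz)$ on an arc. So $\Psi_2(\omega_jz)/\Psi_2(z)$ has logarithmic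 derivative $0$ and equals a constant $\kappa$ on the arc, and $\Psi_2(\omega_jz)=\kappa\Psi_2(z)$ on $D_\rho$. The coefficients of $z^s$ and $z^{s'}$ give $\omega_j^s=\kappa=\omega_j^{s'}$, so $\omega_j\in\Gamma$.
\end{proof}

\begin{proposition}\label{prop:separation}
For $1\le n\le M$ there is a permutation-invariant Borel set $A\subset\mathbb T^n$ of full $\sigma^n$-measure such that, for $z,w\in A$, $F(z)=F(w)$ only if $w$ is a permutation of $z$.
\end{proposition}

\begin{proof}
Let $Z=\{(z,w)\in A_0\times A_0:F(z)=F(w)\}$. For $(z^0,w^0)\in Z$ take $U',O,\Lambda,\Phi$ from Lemma~\ref{lem:chart} at $w^0$ and a box $U\ni z^0$ in $A_0$ with $F(U)\subset O$. There are two cases.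
\begin{itemize}
\item[(i)] $\Phi\circ F\not\equiv0$ on $U$. Then $\mathcal N=\{z\in U:F(z)\in F(U')\}$, the zero set of $\Phi\circ F$, is closed in $U$ and $\sigma^n$-null by Lemma~\ref{lem:null}.
\item[(ii)] $\Phi\circ F\equiv0$ on $U$, that is, $F(U)\subset F(U')$. Then $w(z)=\Lambda(F(z))$ is the only point of $U'$ with $F(w(z))=F(z)$, and Lemma~\ref{lem:rigid} applies to it.
\end{itemize}
The space $\mathbb T^{2n}$ has a countable base, so countably many of the sets $U\times U'$ cover $Z$. Let $\mathcal N_0$ be the union of the null sets $\mathcal N$ over the members of type (i) of this countable cover.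

It remains to exclude the rotations. By Lemma~\ref{lem:roots}, for each $\omega\in\Gamma\setminus\{1\}$ there is a Borel set $E_\omega\subset\mathbb T$ with $\sigma(E_\omega)=1$ and $\sigma(\omega^{-1}E_\omega)=\sigma_\omega(E_\omega)=0$. Let $E_0=\bigcap_\omega(E_\omega\setminus\omega^{-1}E_\omega)$, and $E_0=\mathbb T$ if $\Gamma=\{1\}$. Then $\sigma(E_0)=1$. If $\zeta,\zeta'\in E_0$ and $\zeta=\omega\zeta'$ with $\omega\in\Gamma$, then $\omega=1$: otherwise $\zeta\in E_\omega$ gives $\zeta'\in\omega^{-1}E_\omega$, which is excluded.

Let $A$ be the intersection of the images of $(A_0\cap E_0^n)\setminus\mathcal N_0$ under all coordinate permutations; it is Borel, invariant and of full measure. Let $z,w\in A$ and $F(z)=F(w)$. Then $(z,w)$ lies in a member $U\times U'$ of the cover and $F(z)\in F(U')$; since $z\notin\mathcal N_0$, the member is of type (ii). Hence $w=w(z)$, so $w_j=\omega_jz_{\alpha(j)}$ with $\omega_j\in\Gamma$ and $w_j,z_{\alpha(j)}\in E_0$, and all $\omega_j=1$.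
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $n$, take $M=n$. The functions $\Psi_1,\dots,\Psi_N$ are power limits for $\sigma$, so Propositions~\ref{prop:separation} and~\ref{prop:reduction} show that $\widehat T^{\odot n}$ has simple spectrum.
\end{proof}

\begin{remark}
Weak mixing was used in two forms: as continuity of $\sigma$ (Lemmas~\ref{lem:roots} and~\ref{lem:null}) and as the absence of eigenvalues that are nontrivial roots of unity (Lemmas~\ref{lem:twosided} and~\ref{lem:roots}); by Theorem~\ref{thm:equiv} it cannot be dropped. Boundedness makes $\mathcal D$ finite, which gives the limits in Lemmas~\ref{lem:twosided} and~\ref{lem:roots}. The bound $\beta$ on the spacers makes the limits holomorphic across $\mathbb T$, so that information at the point $z=1$ propagates to every arc, and it gives the uniform estimates and the space $E$ in the proof of Proposition~\ref{prop:infinite}.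
\end{remark}

\section{Proof of Theorem~\ref{thm:equiv}}\label{sec:equiv}

We prove (a)$\Leftrightarrow$(b) and (b)$\Rightarrow$(e)$\Rightarrow$(d)$\Rightarrow$(c)$\Rightarrow$(b). The implication (e)$\Rightarrow$(d) follows from (S2), and (c) is a special case of (d).

\medskip\noindent\emph{(a)$\Rightarrow$(b).} An eigenfunction whose eigenvalue satisfies $\omega^q=1$ is $T^q$-invariant, hence constant, so $\omega=1$. Thus Lemma~\ref{lem:twosided} applies, and by Proposition~\ref{prop:limits} every eigenvalue $\lambda$ satisfies $\lambda^{-h_{j_\nu}}\to\mathbf E\lambda^\xi$ with $\xi=\xi_{\delta^0}$ nonconstant. So $|\mathbf E\lambda^\xi|=1$, the unimodular variable $\lambda^\xi$ is constant a.s., and $\lambda^{s-s'}=1$ for two values $s\ne s'$ of $\xi$. Hence $\lambda$ is a root of unity and $\lambda=1$; by ergodicity there is no eigenvector in $H$.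

\medskip\noindent\emph{(b)$\Rightarrow$(a).} If $T^q$ is not ergodic, there is $0\ne f\in H$ with $\widehat T^qf=f$. The span of $f,\widehat Tf,\dots,\widehat T^{q-1}f$ is a nonzero finite-dimensional invariant subspace of $H$, so it contains an eigenvector.

\medskip\noindent\emph{(b)$\Rightarrow$(e).} By Theorem~\ref{thm:main} and Lemma~\ref{lem:criterion}, $\widehat T^{\odot n}$ is multiplication by the variable on $L_2(\sigma^{*n})$; this holds also for $n=0$ with $\sigma^{*0}$ the point mass at $1$. By (S2) it suffices to prove the following.

\begin{lemma}\label{lem:singular}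
If $T$ is weakly mixing and $m>n\ge0$, then $\sigma^{*m}\perp\sigma^{*n}$.
\end{lemma}

\begin{proof}
By Fubini's theorem $\sigma^m\{\pi_m=a\}=0$ for each $a$, so $\sigma^{*m}$ is continuous; this settles $n=0$. Let $n\ge1$ and use the setting of Section~\ref{sec:separation} with $M=m$. The idea is that the images of $F^{(m)}$ and $F^{(n)}$ have different dimensions. Let $\mathcal K=F^{(n)}(A_0^{(n)})$, a countable union of compact sets, hence Borel. Suppose $w^0\in A_0^{(m)}$, $z^0\in A_0^{(n)}$ and $F^{(m)}(w^0)=F^{(n)}(z^0)$. Take $U',O,\Lambda,\Phi$ from Lemma~\ref{lem:chart} for $F^{(n)}$ at $z^0$, and a box $U\ni w^0$ in $A_0^{(m)}$ with $F^{(m)}(U)\subset O$. If $\Phi\circ F^{(m)}\equiv0$ on $U$, then $F^{(m)}=F^{(n)}\circ\Lambda\circ F^{(m)}$ on $U$, and the differential of $F^{(m)}$ has rank at most $n<m$, contrary to Lemma~\ref{lem:good}. So $\{w\in U:F^{(m)}(w)\in F^{(n)}(U')\}$ is $\sigma^m$-null by Lemma~\ref{lem:null}. Countably many sets $U\times U'$ cover the set of all such pairs $(w^0,z^0)$, so $F^{(m)}(w)\notin\mathcal K$ for $\sigma^m$-a.e.\ $w$, while $F^{(n)}(z)\in\mathcal K$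 for $\sigma^n$-a.e.\ $z$.

For each $k$ fix a sequence of exponents for the power limit $\Psi_k$. Lemma~\ref{lem:multiply} gives Borel maps $G^{(n)},G^{(m)}:\mathbb T\to\mathbb C^N$ with $F^{(n)}=G^{(n)}\circ\pi_n$ and $F^{(m)}=G^{(m)}\circ\pi_m$ a.e., whose $k$-th components are weak* limits of the same sequence of powers in $L^\infty(\sigma^{*n})$ and $L^\infty(\sigma^{*m})$. Then $G^{(n)}\in\mathcal K$ $\sigma^{*n}$-a.e.\ and $G^{(m)}\notin\mathcal K$ $\sigma^{*m}$-a.e. If $\lambda\ll\sigma^{*n}$ and $\lambda\ll\sigma^{*m}$, then $G^{(n)}=G^{(m)}$ $\lambda$-a.e.\ by (S4), which forces $\lambda=0$.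
\end{proof}

\medskip\noindent\emph{(c)$\Rightarrow$(b).} Suppose that $T$ is not weakly mixing. By ergodicity every eigenvalue is simple, an eigenfunction has constant modulus, and there is $f$ with $|f|=1$, $f\circ T=\lambda f$, $\lambda\ne1$. Let $H_c\subset H$ be the orthogonal complement in $L_2(X)$ of all eigenfunctions. An eigenvalue produces a symmetry of the spectrum that preserves the product $z_1z_2$ and is not a permutation.

\emph{Case $H_c\ne0$.} In the model, $H_c=L_2(\sigma_c)$, where $\sigma_c\ne0$ is the continuous part of $\sigma$. The unitary operator $M_f$ of multiplication by $f$ on $L_2(X)$ satisfies $\widehat TM_f=\lambda M_f\widehat T$. Both $M_f$ and $M_f^{-1}=M_{\bar f}$ map eigenfunctions to eigenfunctions, so $M_f$ preserves $H_c$, and $\widehat T|_{H_c}$ is unitarily equivalent to $\lambda\widehat T|_{H_c}$. By the uniqueness in (S1), $\sigma_c$ is equivalent to its rotation by $\lambda$. Hence $\Theta(z_1,z_2)=(\lambda z_1,\lambda^{-1}z_2)$ preserves the $\sigma_c^2$-null sets, and it preserves $z_1z_2$. If $\widehat T^{\odot2}$ had simple spectrum, so would its restriction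 to $H_c^{\odot2}=L_2^{\mathrm{sym}}(\sigma_c^2)$, and Lemma~\ref{lem:criterion}, applied to the normalization of $\sigma_c$, would give $z_1+z_2=\chi(z_1z_2)$ a.e. Composing with $\Theta$ we get $\lambda z_1+\lambda^{-1}z_2=z_1+z_2$ a.e., that is, $(\lambda-1)z_1=\lambda^{-1}(\lambda-1)z_2$, or $z_2=\lambda z_1$ a.e. But $\sigma_c^2\{z_2=\lambda z_1\}=0$ since $\sigma_c$ is continuous.

\emph{Case $H_c=0$.} The eigenfunctions span the infinite-dimensional space $L_2(X)$ and the eigenvalues are simple, so there are infinitely many eigenvalues. Let $f_a$ be a unimodular eigenfunction for $a$; then $\overline{f_a}$ is an eigenfunction for $a^{-1}$, and both lie in $H$ if $a\ne1$. The vectors $f_a\otimes\overline{f_a}+\overline{f_a}\otimes f_a$ are nonzero, fixed by $\widehat T^{\odot2}$, and orthogonal for distinct unordered pairs $\{a,a^{-1}\}$, $a\ne1$. So the eigenvalue $1$ of $\widehat T^{\odot2}$ has an eigenspace of dimension greater than $1$, and by (S2) the spectrum is not simple.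

\medskip\noindent\emph{Multiplicities.} Let $T$ be weakly mixing. By Lemma~\ref{lem:copies}, Theorem~\ref{thm:main} and Lemma~\ref{lem:criterion}, $\widehat T^{\otimes k}$ on $H^{\otimes k}$ is the sum of $k!$ copies of multiplication by the variable on $L_2(\sigma^{*k})$; with $k=n$ this is the first claim. Expanding $L_2(X^n)=(\mathbb C\oplus H)^{\otimes n}$ over the subsets of $\{1,\dots,n\}$ on which the factor $H$ is chosen, and omitting the empty subset, which gives the constants, we see that $L_2^0(X^n)$ is the sum over $1\le k\le n$ of $\binom nk$ copies of $H^{\otimes k}$. So the Koopman operator of $T^{\times n}$ on $L_2^0(X^n)$ is the sum over $k$ of $\binom nkk!=n!/(n-k)!$ copies of multiplication by the variable on $L_2(\sigma^{*k})$, and the measures $\sigma^{*k}$ are pairwise singular by Lemma~\ref{lem:singular}. After grouping the $k$ with equal multiplicity this is a decomposition as in (S1), and the set of multiplicities is $\{n!/(n-k)!:1\le k\le n\}$. \hfill$\square$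

\begin{thebibliography}{1}
\bibitem{rankone} \emph{Measure-Preserving Rank One Transformations},
\texttt{http://new.math.msu.su/tffa/persons/ryzhikov/rank-1.pdf}
\end{thebibliography}
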